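# Sylow orbits on Latin squares and $G$-loops of order $pq$

## 1. How a Sylow subgroup cuts a Latin square into blocks

We begin with a square array, a group moving it around, and the pieces into which one Sylow subgroup cuts it.

**Definition (Latin square).** A *Latin square of order $n$* is a map $R\times C\to S$, written $(r,c)\mapsto rc$, where $|R|=|C|=|S|=n$, such that $c\mapsto rc$ is a bijection $C\to S$ for every row $r\in R$, and $r\mapsto rc$ is a bijection $R\to S$ for every column $c\in C$. Elements of $R\times C$ are *cells*, elements of $S$ are *symbols*.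

**Definition (autotopisms, cell-transitivity).** A finite group $A$ *acts by autotopisms* on the square if it acts on each of $R$, $C$, $S$ and $g(rc)=(gr)(gc)$ for all $g\in A$, $r\in R$, $c\in C$. The action is *cell-transitive* if $A$ is transitive on $R\times C$.

The rows, columns and symbols are three different sets, and $g$ may permute them in three different ways. The action need not be faithful.

**Example.** Let $\Gamma$ be a finite group, with $R=C=S=\Gamma$ and its own multiplication. Let $(g,h)\in\Gamma\times\Gamma$ act on rows by $x\mapsto gx$, on columns by $y\mapsto yh^{-1}$, on symbols by $z\mapsto gzh^{-1}$. Since $(gx)(yh^{-1})=g(xy)h^{-1}$, this is an action by autotopisms. It sends the cell $(1,1)$ to $(g,h^{-1})$, which is arbitrary, so it is cell-transitive.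

Now fix a prime $q$, an integer $m$ with $1\le m<q$, a Latin square of order $mq$, and a finite group $A$ acting on it cell-transitively by autotopisms. Let $Q$ be a Sylow $q$-subgroup of $A$. The construction on which everything turns is this: *cut $R$, $C$ and $S$ into the orbits of $Q$.*

To control these orbits we need one counting fact, which will be used for two different primes. For a positive integer $n$ and a prime $\ell$, let $n_\ell$ denote the largest power of $\ell$ dividing $n$.

**Lemma 1.** Let a finite group $A$ act transitively on a finite set $\Omega$, let $\ell$ be a prime and $L$ a Sylow $\ell$-subgroup of $A$. Then every $L$-orbit on $\Omega$ has size divisible by $|\Omega|_\ell$. In particular, if $|\Omega|$ is a power of $\ell$, then $L$ is transitive on $\Omega$.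

*Proof.* Let $\omega\in\Omega$. The stabilizer $L_\omega$ is an $\ell$-subgroup of $A_\omega$, so $|L_\omega|\le|A_\omega|_\ell=|A|_\ell/|\Omega|_\ell$. Hence the orbit of $\omega$ has size $|L|/|L_\omega|\ge|\Omega|_\ell$. Both sides are powers of $\ell$, so the right side divides the left. $\square$

**Lemma 2.** In the situation above, every $Q$-orbit on $R$, on $C$ and on $S$ has exactly $q$ elements. Let $R_i$ $(i\in I)$, $C_j$ $(j\in J)$, $S_k$ $(k\in K)$ be these orbits, $m$ of each kind. For all $i,j$ the set $R_iC_j$ of products is one of the symbol orbits, say $S_{M(i,j)}$, and $M:I\times J\to K$ is a Latin square of order $m$.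

*Proof.* $A$ is transitive on $R$ and on $C$. It is transitive on $S$ as well, since every symbol occurs in some cell. These sets have size $mq$ with $q\nmid m$, so by Lemma 1 the $Q$-orbits on them have size divisible by $q$. The sizes are powers of $q$ and at most $mq<q^2$, so they equal $q$.

There are $m^2q^2$ cells and $q\nmid m$, so by Lemma 1 every $Q$-orbit on cells has size divisible by $q^2$. The rectangle $R_i\times C_j$ is $Q$-invariant and has $q^2$ cells, so it is a single $Q$-orbit. The map $(r,c)\mapsto rc$ commutes with $Q$, so the set of products $R_iC_j$ is a single $Q$-orbit $S_{M(i,j)}$, and it has $q$ elements.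

Let $r\in R_i$. The map $c\mapsto rc$ is injective and sends the $q$-element set $C_j$ into the $q$-element set $S_{M(i,j)}$, so it maps $C_j$ onto $S_{M(i,j)}$. For different $j$ the sets $rC_j$ are disjoint, so $j\mapsto M(i,j)$ is injective, hence bijective. The same argument with rows and columns exchanged shows that $i\mapsto M(i,j)$ is bijective. $\square$

So the big square is an $m\times m$ arrangement of subsquares of order $q$. We record what was just shown, for later use:

$$\text{if } r\in R_i,\ \text{then } c\mapsto rc \text{ restricts to a bijection } C_j\to S_{M(i,j)},\tag{1}$$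

and likewise with rows and columns exchanged.

**Example (order 6).** Let $\Gamma=S_3=\{r^xs^i: x\in\mathbb F_3,\ i\in\mathbb Z_2\}$, where $sr=r^{-1}s$, and let $A=\Gamma\times\Gamma$ act as in the first example. With $q=3$, $m=2$ and $N=\{1,r,r^2\}$, the Sylow subgroup is $Q=N\times N$. The row orbits $Nx$ and the column orbits $yN$ are the two cosets of $N$, and $M$ is the table of $\Gamma/N\cong\mathbb Z_2$. In the coordinates $(i,x)$ for $r^xs^i$,
$$(i,x)(j,y)=\bigl(i+j,\;x+(-1)^iy\bigr).$$
Each block is an affine formula in $x$ and $y$, but the coefficient of $y$ changes from block to block.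

## 2. Loops that do not change under isotopy

The blocks serve to answer a question about loops.

**Definition (loop).** A *loop* is a set $G$ with a binary operation $\cdot$ and an identity element $1$ such that for all $a,b\in G$ each of the equations $a\cdot x=b$ and $y\cdot a=b$ has a unique solution.

In other words, it is a Latin square with $R=C=S=G$ and with an identity, and associativity is not required.

**Definition (loop isotope, $G$-loop).** A loop $(H,\circ)$ is a *loop isotope* of $(G,\cdot)$ if there are bijections $\alpha,\beta,\gamma:G\to H$ with $\alpha(x)\circ\beta(y)=\gamma(x\cdot y)$ for all $x,y\in G$. A *$G$-loop* is a loop that is isomorphic to all its loop isotopes.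

The same formula defines an *isotopism* between any two Latin squares: three bijections, one for rows, one for columns and one for symbols, compatible with the products.

**Example (a loop that is not a $G$-loop).** On $\{1,2,3,4,5\}$ take the loop with identity $1$ and table

| | 1 | 2 | 3 | 4 | 5 |
|---|---|---|---|---|---|
| **1** | 1 | 2 | 3 | 4 | 5 |
| **2** | 2 | 1 | 4 | 5 | 3 |
| **3** | 3 | 5 | 1 | 2 | 4 |
| **4** | 4 | 3 | 5 | 1 | 2 |
| **5** | 5 | 4 | 2 | 3 | 1 |

Every row and every column is a permutation, and $xx=1$ for every $x$. Define $\circ$ by $(x2)\circ y=xy$. This is an isotope, with identity $2$: for $x=1$ we get $2\circ y=y$, and for $y=2$ we get $(x2)\circ2=x2$. Since $3\cdot2=5$, we have $5\circ5=3\cdot5=4\ne2$. So not every square in the isotope is the identity. The two loops are not isomorphic, and the first one is not a $G$-loop.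

Every group is a $G$-loop; Section 3 will show this for finite groups. A *non-group $G$-loop* is a $G$-loop whose operation is not associative. The problem, which comes from "G-Loops and Permutation Groups" (https://hilbert.math.wisc.edu/logic/kunen/gloops.pdf), asks: do there exist distinct primes $p,q$ with $p\nmid(q-1)$ and $q\nmid(p-1)$, and a non-group $G$-loop of order $pq$?

Name the primes so that $p<q$. Then $q\nmid(p-1)$ holds automatically, because $0<p-1<q$. The prime $p=2$ is excluded, since it divides $q-1$. So the smallest order in question is $15$, as $3\nmid4$. The answer is no.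

**Theorem 3.** Let $p<q$ be primes with $p\nmid(q-1)$. Then every $G$-loop of order $pq$ is isomorphic to $\mathbb Z_{pq}$.

The hypothesis cannot be dropped.

**Theorem 4.** For primes $p<q$, a non-group $G$-loop of order $pq$ exists if and only if $p\mid(q-1)$.

The smaller prime can be replaced by a general number $m<q$.

**Theorem 5.** Let $q$ be prime and $1\le m<q$.

* (a) If $\gcd(m,q-1)=1$, every $G$-loop of order $mq$ is isomorphic to $M\times\mathbb Z_q$ for some $G$-loop $M$ of order $m$. If $\gcd(m,q-1)>1$, this fails.
* (b) All $G$-loops of order $mq$ are groups if and only if $\gcd(m,q-1)=1$ and all $G$-loops of order $m$ are groups.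
* (c) If $n=q_1\cdots q_r$ with $q_i$ prime, $q_k>q_1\cdots q_{k-1}$ and $\gcd(q_1\cdots q_{k-1},\,q_k-1)=1$ for all $k$, then every $G$-loop of order $n$ is cyclic.

Beyond Sylow's theorem and elementary group theory nothing is quoted.

## 3. Being a $G$-loop means being cell-transitive

The definition of a $G$-loop speaks of all isotopes. To use the construction of Section 1 we turn it into a statement about a group action. For a finite loop $G$, let $\mathrm{Atp}(G)$ be the group of *autotopisms*: triples $(\alpha,\beta,\gamma)$ of permutations of $G$ with $\alpha(x)\beta(y)=\gamma(xy)$. It acts by autotopisms on the Latin square of $G$: rows by $\alpha$, columns by $\beta$, symbols by $\gamma$.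

**Lemma 6.** A finite loop $G$ is a $G$-loop if and only if $\mathrm{Atp}(G)$ is cell-transitive.

*Proof.* ($\Rightarrow$) It suffices to move the cell $(1,1)$ to an arbitrary cell $(a,b)$. Define $\circ$ on $G$ by $(xb)\circ(ay)=xy$; this makes sense because $x\mapsto xb$ and $y\mapsto ay$ are bijections. It is an isotope of $G$, and its identity is $ab$, since $(xb)\circ(ab)=xb$ and $(ab)\circ(ay)=ay$. As $G$ is a $G$-loop, there is an isomorphism $\theta:(G,\cdot)\to(G,\circ)$, and $\theta(1)=ab$. Define permutations $\alpha,\beta$ by $\alpha(x)b=\theta(x)$ and $a\beta(y)=\theta(y)$. Then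
$$\alpha(x)\beta(y)=(\alpha(x)b)\circ(a\beta(y))=\theta(x)\circ\theta(y)=\theta(xy).$$
So $(\alpha,\beta,\theta)$ is an autotopism. From $\alpha(1)b=ab$ and $a\beta(1)=ab$ we get $\alpha(1)=a$ and $\beta(1)=b$.

($\Leftarrow$) Let $(\alpha,\beta,\gamma)$ be an isotopism from $G$ onto a loop $(H,\circ)$ with identity $e$. By cell-transitivity choose an autotopism $(\alpha',\beta',\gamma')$ of $G$ with $\alpha'(1)=\alpha^{-1}(e)$ and $\beta'(1)=\beta^{-1}(e)$. Then $(\alpha\alpha',\beta\beta',\gamma\gamma')$ is an isotopism $G\to H$ with $\alpha\alpha'(1)=e=\beta\beta'(1)$. Putting $y=1$ in $\alpha\alpha'(x)\circ\beta\beta'(y)=\gamma\gamma'(xy)$ gives $\alpha\alpha'=\gamma\gamma'$, and putting $x=1$ gives $\beta\beta'=\gamma\gamma'$. So the three maps coincide and form an isomorphism. $\square$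

With the first example of Section 1 this shows that every finite group is a $G$-loop. Three remarks will be used freely.

* If a $G$-loop is isotopic to a loop $H$, it is isomorphic to $H$. This is the definition. So it is enough to identify a $G$-loop *up to isotopy*.
* Cell-transitivity of the full autotopism group is preserved under isotopism, because an isotopism conjugates one autotopism group into the other and carries cells to cells.
* Every Latin square of order at least $1$ is isotopic to a loop. Fix $r_0\in R$ and $c_0\in C$ and define $\circ$ on $S$ by $(rc_0)\circ(r_0c)=rc$. Then $(rc_0)\circ(r_0c_0)=rc_0$ and $(r_0c_0)\circ(r_0c)=r_0c$, so $r_0c_0$ is an identity.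

## 4. Prime order by hand, and the affine form of a block

For a $G$-loop of order $q$ we have $m=1$ in Section 1: there is one block, and $Q$ is transitive on its $q^2$ cells. This determines the square up to isotopy. We prove the statement for a single block inside a larger square, since the argument is the same.

**Lemma 7.** In the situation of Lemma 2, all blocks $R_i,C_j,S_k$ can be identified with $\mathbb F_q$ so that $Q$ acts on each by translations. Then for the row with coordinate $x$ in $R_i$ and the column with coordinate $y$ in $C_j$, the product lies in $S_{M(i,j)}$ and has coordinate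
$$a_{ij}x+b_{ij}y+c_{ij},\qquad a_{ij},b_{ij}\in\mathbb F_q^*,\ c_{ij}\in\mathbb F_q.\tag{2}$$

*Proof.* On an orbit of size $q$, the group $Q$ induces a transitive $q$-subgroup of $\mathrm{Sym}(q)$. Since $q^2\nmid q!$, this subgroup has order $q$, so it is cyclic and generated by a $q$-cycle. Choose in each orbit a base point, call it $0$, and a generator, call it $x\mapsto x+1$. This identifies the orbit with $\mathbb F_q$ so that $Q$ acts by translations.

Fix $i,j$ and put $k=M(i,j)$. Each $g\in Q$ acts on $R_i$, $C_j$, $S_k$ as translations by some $\rho$, $\kappa$, $\sigma$. The pairs $(\rho,\kappa)$ form a subgroup of $\mathbb F_q\times\mathbb F_q$ that is transitive on the $q^2$ cells of $R_i\times C_j$, so all pairs occur. An element with $\rho=\kappa=0$ fixes $R_i$ and $C_j$ pointwise, hence fixes $S_k=R_iC_j$ pointwise, so $\sigma=0$. Therefore $\sigma$ is a function of $(\rho,\kappa)$, and it is a homomorphism $\mathbb F_q^2\to\mathbb F_q$. Since $q$ is prime, an additive map is $\mathbb F_q$-linear, so $\sigma=a\rho+b\kappa$ for constants $a,b$. Let $f(x,y)$ be the coordinate of the product. Equivariance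 says $f(x+\rho,y+\kappa)=f(x,y)+a\rho+b\kappa$. With $x=y=0$ this gives $f(\rho,\kappa)=a\rho+b\kappa+f(0,0)$, which is (2). For fixed $y$ the map $x\mapsto f(x,y)$ is injective, so $a\ne0$; likewise $b\neq0$. $\square$

**Corollary 8.** A Latin square of prime order with a cell-transitive group of autotopisms is isotopic to the cyclic group.

*Proof.* Take $m=1$. By (2) the square is $(x,y)\mapsto ax+by+c$ on $\mathbb F_q$. With $\alpha(x)=ax$ on rows, $\beta(y)=by+c$ on columns and $\gamma=\mathrm{id}$, it is isotopic to addition. $\square$

So a $G$-loop of prime order is cyclic, which gives a second proof that the loop of order $5$ in Section 2 is not a $G$-loop.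

## 5. The blocks do not depend on the Sylow subgroup

Let the order be $pq$ with $p<q$. By Lemma 2 and Lemma 7 we have a $p\times p$ array of affine blocks of order $q$. Something must now relate different blocks to each other, and the other prime is the natural candidate: let $P$ be a Sylow $p$-subgroup of $A$.

The first attempt is to repeat Section 1 with $P$ in place of $Q$. It stops at the first count. The $P$-orbits on the $pq$ rows have sizes divisible by $p$, but $pq>p^2$, so nothing bounds them by $p$. For $15$ rows and $p=3$, orbit sizes $9,3,3$ pass the count.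

The second attempt is to let $P$ move the $Q$-blocks around. It stops here: for $g\in P$, the image $gR_i$ is an orbit of $gQg^{-1}$, not of $Q$. We do not know that $Q$ is normal, so we do not know that $g$ carries blocks to blocks. A transitive action on $mq$ points does not by itself give this. For $S_6$ on six points and $q=3$, the Sylow subgroup $\langle(123),(456)\rangle$ has orbits $\{1,2,3\},\{4,5,6\}$, and its conjugate by $(34)$ has orbits $\{1,2,4\},\{3,5,6\}$.

What gets past this point is to compare the two partitions by means of the multiplication. Overlaps of blocks are forced to be unions of cosets of a subgroup of $\mathbb F_q$, so they are single points or whole blocks, and single points are too small because there are only $m<q$ blocks.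

**Lemma 9.** In the situation of Lemma 2, any two Sylow $q$-subgroups $Q,Q'$ of $A$ have the same orbits on $R$, on $C$ and on $S$. Hence the three partitions are $A$-invariant.

*Proof.* Let $R'_{i'},C'_{j'},S'_{k'}$ and $M'$ be the orbits and the block square of $Q'$.

**Step 1 (overlaps have equal size).** We show that overlaps of row blocks and overlaps of column blocks control each other. Suppose $X=R_i\cap R'_{i'}$ and $Y=C_j\cap C'_{j'}$ are both nonempty, and put $Z=S_{M(i,j)}\cap S'_{M'(i',j')}$. Let $x\in X$. Then $xY\subseteq Z$. Conversely let $s\in Z$, and let $c$ be the unique column with $xc=s$. By (1) for $Q$, some column in $C_j$ solves this, so $c\in C_j$. By (1) for $Q'$, likewise $c\in C'_{j'}$. So $c\in Y$. Hence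
$$xY=Z\quad\text{for every }x\in X,\qquad |Y|=|Z|.$$
By the symmetric argument $Xy=Z$ for every $y\in Y$, and $|X|=|Z|$.

**Step 2 (an overlap is a point or a block).** Suppose $|X|\ge2$. Then $|Y|\geq 2$; take $y\ne y'$ in $Y$. Use the coordinates of Lemma 7 for $Q$, so that $X\subseteq\mathbb F_q$. The equality $Xy=Z=Xy'$ reads
$$a_{ij}X+b_{ij}y+c_{ij}=a_{ij}X+b_{ij}y'+c_{ij}.$$
So $X$ is invariant under translation by $a_{ij}^{-1}b_{ij}(y-y')\ne0$. This translation generates all translations of $\mathbb F_q$, so $X$ is the whole of $R_i$. Therefore
$$X,Y\neq\emptyset\ \Longrightarrow\ |X|=|Y|\in\{1,q\}.\tag{3}$$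

**Step 3 (points are excluded).** Suppose some nonempty $R_i\cap R'_{i'}$ has size $1$. By (3) every nonempty $C_j\cap C'_{j'}$ has size $1$. But $C_j$ has $q$ elements and is the union of the $m$ sets $C_j\cap C'_{j'}$, so $q\le m$, a contradiction. Some column overlap is nonempty, so (3) applies to every nonempty $R_i\cap R'_{i'}$ and shows that its size is $q$; that is, $R_i=R'_{i'}$. Since some row overlap is nonempty, (3) then shows that every nonempty $C_j\cap C'_{j'}$ has size $q$. So $Q$ and $Q'$ have the same orbits on $R$ and on $C$. The symbol orbits are the product sets $R_iC_j$, so they agree too.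

**Step 4 (invariance).** For $g\in A$, $g$ maps the orbits of $Q$ to the orbits of the Sylow subgroup $gQg^{-1}$, which are the same sets. $\square$

Thus every element of $A$ permutes the blocks. We also need to know how it acts inside them.

**Proposition 10.** Let $q$ be prime and $1\le m<q$. Let $A$ be a finite group acting by autotopisms, cell-transitively, on a Latin square $R\times C\to S$ of order $mq$. Then there are $A$-invariant partitions $\{R_i\}_{i\in I}$, $\{C_j\}_{j\in J}$, $\{S_k\}_{k\in K}$ of $R,C,S$ into $m$ blocks of size $q$, a Latin square $M:I\times J\to K$ of order $m$, and identifications of all blocks with $\mathbb F_q$, such that: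

1. for $x\in R_i$, $y\in C_j$ the product lies in $S_{M(i,j)}$ and equals $a_{ij}x+b_{ij}y+c_{ij}$, with $a_{ij},b_{ij}\in\mathbb F_q^*$ and $c_{ij}\in\mathbb F_q$;
2. each $g\in A$ acts on each block as an affine map $\mathbb F_q\to\mathbb F_q$ onto the image block.

*Proof.* Everything except (2) is Lemma 2, Lemma 7 and Lemma 9. For (2), let $g\in A$ and let $k=M(i,j)$. By Lemma 9, $g$ maps $R_i,C_j$ to blocks $R_{i'},C_{j'}$ and maps $S_k=R_iC_j$ to $R_{i'}C_{j'}=S_{k'}$, where $k'=M(i',j')$. Let $\alpha,\beta,\gamma:\mathbb F_q\to\mathbb F_q$ be the resulting bijections in coordinates. Write $a,b,c$ for the constants of the block $(i,j)$ and $a',b',c'$ for those of $(i',j')$. The autotopism condition is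
$$\gamma(ax+by+c)=a'\alpha(x)+b'\beta(y)+c'.$$
Put $\Gamma(u)=\gamma(u+c)-\gamma(c)$. Subtracting the case $x=y=0$ gives
$$\Gamma(ax+by)=a'(\alpha(x)-\alpha(0))+b'(\beta(y)-\beta(0)).$$
With $y=0$ this is $\Gamma(ax)=a'(\alpha(x)-\alpha(0))$. With $x=0$ it is $\Gamma(by)=b'(\beta(y)-\beta(0))$. Hence $\Gamma(ax+by)=\Gamma(ax)+\Gamma(by)$. Since $a,b\ne0$, $ax$ and $by$ run independently through $\mathbb F_q$, so $\Gamma$ is additive, hence linear because $q$ is prime. Then $\gamma(u)=\Gamma(u-c)+\gamma(c)$, $\alpha(x)=\alpha(0)+\Gamma(ax)/a'$ and $\beta(y)=\beta(0)+\Gamma(by)/b'$ are affine. Every block of $R$, $C$ or $S$ occurs in such a triple. $\square$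

Since $A$ permutes the blocks and $g(R_iC_j)=(gR_i)(gC_j)$, it acts by autotopisms on $M$. It is transitive on $I\times J$ because it is transitive on $R\times C$.

## 6. A Sylow $p$-subgroup makes the square a direct product

*Proof of Theorem 3.* Let $G$ be a $G$-loop of order $pq$ with $p<q$ and $p\nmid(q-1)$. By Lemma 6, $A=\mathrm{Atp}(G)$ is cell-transitive. Apply Proposition 10 with $m=p$, and let $P$ be a Sylow $p$-subgroup of $A$.

**Step 1 (the block square).** We identify $M$. The group $A$ is transitive on the $p^2$ cells of $M$, and $p$ is prime. By Corollary 8, $M$ is isotopic to $\mathbb Z_p$.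

**Step 2 ($P$ reaches every pair of blocks).** We want to transport a reference block to any other block using $P$ alone. Since $|I\times J|=p^2$ is a power of $p$, Lemma 1 shows that $P$ is transitive on $I\times J$. Hence $P$ is transitive on $I$, on $J$, and on $K$, since each $k\in K$ is some $M(i,j)$.

**Step 3 ($P$ does nothing inside a block).** This step makes the transport unambiguous, and it is the only place where $p\nmid(q-1)$ is used. Suppose $g\in P$ maps a block, of rows, columns or symbols, to itself. By Proposition 10(2), $g$ acts on it as an element of the affine group of maps $x\mapsto\lambda x+r$, $\lambda\in\mathbb F_q^*$, $r\in\mathbb F_q$, which has order $q(q-1)$. The order of this element is a power of $p$, and $p$ divides neither $q$ nor $q-1$. So $g$ fixes the block pointwise.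

**Step 4 (global coordinates).** We use $P$ to compare every block with a fixed one. Fix $R_0$, $C_0$ and $S_0=R_0C_0$. For $r\in R_i$ choose $g\in P$ with $gR_0=R_i$ and put $\pi_R(r)=g^{-1}r\in R_0$. If $g'\in P$ also satisfies $g'R_0=R_i$, then $g^{-1}g'$ maps $R_0$ to itself, so it fixes $R_0$ pointwise by Step 3. Hence $g^{-1}r=(g^{-1}g')(g'^{-1}r)=g'^{-1}r$, and $\pi_R$ is well defined. It restricts to a bijection $R_i\to R_0$, so $r\mapsto(i,\pi_R(r))$ is a bijection $R\to I\times R_0$. Define $\pi_C:C\to C_0$ and $\pi_S:S\to S_0$ in the same way.

**Step 5 (the product splits).** We check that these coordinates respect the multiplication. Let $r\in R_i$ and $c\in C_j$. By Step 2 there is *one* $g\in P$ with $gR_0=R_i$ and $gC_0=C_j$. Then $gS_0=g(R_0C_0)=R_iC_j=S_{M(i,j)}$, so this same $g$ computes all three projections: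
$$\pi_S(rc)=g^{-1}(rc)=(g^{-1}r)(g^{-1}c)=\pi_R(r)\,\pi_C(c).$$
So in the coordinates $I\times R_0$, $J\times C_0$, $K\times S_0$ the square is the direct product of $M$ and the subsquare $R_0\times C_0\to S_0$. The first factor is isotopic to $\mathbb Z_p$ by Step 1. The second is $(x,y)\mapsto ax+by+c$ for certain constants, which is isotopic to $\mathbb Z_q$ as in Corollary 8. Hence $G$ is isotopic to $\mathbb Z_p\times\mathbb Z_q\cong\mathbb Z_{pq}$. Since $G$ is a $G$-loop, it is isomorphic to $\mathbb Z_{pq}$. $\blacksquare$

In particular, **there are no non-group $G$-loops of order $pq$ with $p\nmid(q-1)$ and $q\nmid(p-1)$.**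

## 7. The twist that appears when $p$ divides $q-1$

If $p\mid(q-1)$, then $\mathbb F_q^*$ contains an element $\omega$ of order $p$, and Step 3 can fail: a $p$-element may fix a block setwise and act on it as $x\mapsto\omega x$. Here is a loop that uses this.

*Proof of Theorem 4.* If $p\nmid(q-1)$, Theorem 3 says that every $G$-loop of order $pq$ is a group. Conversely let $p\mid(q-1)$, where $p=2$ is allowed, and let $\omega\in\mathbb F_q^*$ have order $p$.

**Step 1 (a cell-transitive square).** We first write down a Latin square without identity, whose symmetries are easy to see. On $\mathbb Z_p\times\mathbb F_q$ put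
$$(i,x)*(j,y)=(i+j,\;x+\omega^iy+\omega^j).$$
If $(i,x)$ and the product are given, the first coordinate determines $j$ and then the second determines $y$. If $(j,y)$ and the product are given, we find $i$ and then $x$. So this is a Latin square. For $s,t\in\mathbb Z_p$ and $\rho,\kappa\in\mathbb F_q$ put
$$\alpha(i,x)=(i+s,\;\omega^tx+\rho),\qquad\beta(j,y)=(j+t,\;\omega^{t-s}y+\omega^j\kappa),$$
$$\gamma(k,z)=(k+s+t,\;\omega^tz+\rho+\omega^{k+s}\kappa).$$
These are bijections. The second coordinate of $\alpha(i,x)*\beta(j,y)$ is
$$\omega^tx+\rho+\omega^{i+s}\bigl(\omega^{t-s}y+\omega^j\kappa\bigr)+\omega^{j+t}=\omega^tx+\rho+\omega^{i+t}y+\omega^{i+j+s}\kappa+\omega^{j+t}.$$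
The second coordinate of $\gamma(i+j,\,x+\omega^iy+\omega^j)$ is $\omega^tx+\omega^{t+i}y+\omega^{t+j}+\rho+\omega^{i+j+s}\kappa$, which is the same. The first coordinates are both $i+j+s+t$. So $(\alpha,\beta,\gamma)$ is an autotopism. It sends the cell $((0,0),(0,0))$ to $((s,\rho),(t,\kappa))$, which is arbitrary. So the full autotopism group of $*$ is cell-transitive.

**Step 2 (an isotopic loop).** We introduce an identity. Replace $x$ by $x-1$ and $y$ by $y-(\omega^j-1)$. The second coordinate becomes
$$x-1+\omega^i\bigl(y-\omega^j+1\bigr)+\omega^j=x+\omega^iy-(\omega^i-1)(\omega^j-1).$$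
So we obtain the isotope
$$(i,x)\cdot(j,y)=\bigl(i+j,\;x+\omega^iy-(\omega^i-1)(\omega^j-1)\bigr).\tag{4}$$
Here $(0,0)\cdot(j,y)=(j,y)$ and $(i,x)\cdot(0,0)=(i,x)$, so (4) is a loop. Cell-transitivity is preserved under isotopism, so by Lemma 6 it is a $G$-loop.

**Step 3 (it is not associative).** One element suffices. Let $u=(1,0)$ and $d=\omega-1\ne0$. Then $uu=(2,-d^2)$, and
$$(uu)u=\bigl(3,\;-d^2-(\omega^2-1)d\bigr),\qquad u(uu)=\bigl(3,\;-\omega d^2-d(\omega^2-1)\bigr).$$
The second coordinates differ by $-d^2+\omega d^2=d^3\ne0$. $\blacksquare$

**Example (order 6 again).** For $p=2$, $q=3$, $\omega=-1$ we have $(\omega-1)^2=4=1$ in $\mathbb F_3$, and (4) reads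
$$(0,x)(j,y)=(j,x+y),\qquad(1,x)(0,y)=(1,x-y),\qquad(1,x)(1,y)=(0,x-y-1).$$
Without the last $-1$ this would be $S_3$ in the coordinates of Section 1. With $u=(1,0)$ we get $uu=(0,2)$, $(uu)u=(1,2)$ and $u(uu)=(1,-2)=(1,1)$.

**Remark (where Step 3 of Section 6 breaks).** For the square $*$ take $s=0$, $t=1$, $\rho=\kappa=0$. The autotopism is $\alpha(i,x)=(i,\omega x)$, $\beta(j,y)=(j+1,\omega y)$, $\gamma(k,z)=(k+1,\omega z)$. It has order $p$, so it lies in some Sylow $p$-subgroup. It maps every row block $\{i\}\times\mathbb F_q$ to itself, but not pointwise.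

## 8. Normalizing the blocks by division by $m$

Now let $m<q$ be arbitrary with $\gcd(m,q-1)=1$. The argument of Section 6 needs one Sylow subgroup that is transitive on the $m^2$ block cells. Orbits of an $\ell$-group have $\ell$-power size, so if $m$ is not a prime power, no Sylow subgroup can do this; $m=15$, $q=17$ is an example. Instead we choose coordinates so well that the constants $a_{ij},b_{ij},c_{ij}$ are forced to be trivial. The tool is averaging, first in the multiplicative group $\mathbb F_q^*$, where "division by $m$" means taking $m$-th roots, and then in the additive group of $\mathbb F_q$.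

*Proof of Theorem 5(a), positive part.* Let $\gcd(m,q-1)=1$, let $G$ be a $G$-loop of order $mq$, let $A=\mathrm{Atp}(G)$, and take the data of Proposition 10. For $g\in A$ write its action on blocks as
$$x\mapsto\lambda_ix+r_i\ (R_i\to R_{gi}),\qquad y\mapsto\mu_jy+t_j\ (C_j\to C_{gj}),\qquad z\mapsto\nu_kz+u_k\ (S_k\to S_{gk}).$$
With $k=M(i,j)$, the autotopism condition is
$$\nu_k(a_{ij}x+b_{ij}y+c_{ij})+u_k=a_{gi,gj}(\lambda_ix+r_i)+b_{gi,gj}(\mu_jy+t_j)+c_{gi,gj}\quad\text{for all }x,y,$$
and comparing coefficients gives
$$\nu_ka_{ij}=a_{gi,gj}\lambda_i,\qquad\nu_kb_{ij}=b_{gi,gj}\mu_j,\qquad\nu_kc_{ij}+u_k=a_{gi,gj}r_i+b_{gi,gj}t_j+c_{gi,gj}.\tag{5}$$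

The group $\mathbb F_q^*$ has order $q-1$, prime to $m$. So the $m$-th power map is an automorphism of it; write $(\cdot)^{1/m}$ for the inverse. In particular $v^m=w^m$ implies $v=w$.

**Step 1 (multiplicative normalization).** We rescale so that certain products of the coefficients become $1$. Under $x'=\ell_ix$, $y'=v_jy$, $z'=n_kz$ with factors in $\mathbb F_q^*$, the coefficients become
$$a'_{ij}=n_{M(i,j)}a_{ij}/\ell_i,\qquad b'_{ij}=n_{M(i,j)}b_{ij}/v_j.$$
Choose
$$n_k=\Bigl(\prod_{M(i,j)=k}a_{ij}\Bigr)^{-1/m},\quad N=\prod_kn_k,\quad\ell_i=\Bigl(N\prod_ja_{ij}\Bigr)^{1/m},\quad v_j=\Bigl(N\prod_ib_{ij}\Bigr)^{1/m}.$$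
For fixed $i$, $j\mapsto M(i,j)$ is a bijection onto $K$, so $\prod_ja'_{ij}=N\prod_ja_{ij}/\ell_i^m=1$. In the same way $\prod_ib'_{ij}=N\prod_ib_{ij}/v_j^m=1$. For a symbol $k$, the $m$ cells with $M(i,j)=k$ meet each row $i$ once, so
$$\prod_{M(i,j)=k}a'_{ij}=n_k^m\prod_{M(i,j)=k}a_{ij}\Big/\prod_i\ell_i=1\Big/\prod_i\ell_i.$$
Finally $N^m=\prod_{i,j}a_{ij}^{-1}$, so $\prod_i\ell_i=\bigl(N^m\prod_{i,j}a_{ij}\bigr)^{1/m}=1$. We use the new coordinates and drop the primes. Then
$$\prod_ja_{ij}=1\ (\text{all }i),\qquad\prod_{M(i,j)=k}a_{ij}=1\ (\text{all }k),\qquad\prod_ib_{ij}=1\ (\text{all }j).\tag{6}$$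
The action of $g$ is still affine on blocks, and (5) holds with the new constants.

**Step 2 (the linear coefficients are $1$).** We play (5) against (6). Recall that $g$ permutes rows, columns and symbols of $M$, so it maps a row of cells to a row, and the cells with symbol $k$ to the cells with symbol $gk$.

Multiply the first relation of (5) over $j$. By (6) the products of the $a$'s on both sides are $1$, so $\prod_k\nu_k=\lambda_i^m$ for every $i$. Hence all $\lambda_i$ are equal to one value $\lambda$. Multiply the first relation over the cells with $M(i,j)=k$: again by (6), $\nu_k^m=\prod_i\lambda_i=\lambda^m$, so $\nu_k=\lambda$ for all $k$. Multiply the second relation over $i$: $\mu_j^m=\prod_k\nu_k=\lambda^m$, so $\mu_j=\lambda$ for all $j$.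

Now (5) gives $a_{gi,gj}=a_{ij}$ and $b_{gi,gj}=b_{ij}$ for all $g\in A$. Since $A$ is transitive on $I\times J$, $a_{ij}=a$ and $b_{ij}=b$ are constant. By (6), $a^m=b^m=1$, so $a=b=1$. The linear part of $g$ is the same number $\lambda(g)$ on every block, so $\lambda:A\to\mathbb F_q^*$ is a homomorphism. The third relation of (5) becomes
$$c_{gi,gj}=\lambda(g)c_{ij}+w_{ij},\qquad w_{ij}=u_{M(i,j)}-r_i-t_j,\tag{7}$$
where $u,r,t,w$ depend on $g$.

**Step 3 (additive normalization).** We translate so that $w$ disappears. Under $x'=x+e_i$, $y'=y+f_j$, $z'=z+h_k$ the constant $c_{ij}$ is replaced by $c_{ij}+h_{M(i,j)}-e_i-f_j$; the coefficients $a=b=1$ and the linear part $\lambda(g)$ do not change. Since $m<q$, $m$ is invertible in $\mathbb F_q$, so means exist. Let $e_i$ be the mean of $c$ over row $i$, $f_j$ the mean over column $j$, $\tau$ the mean over all $m^2$ cells, and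
$$h_k=2\tau-(\text{mean of }c\text{ over the cells with symbol }k).$$
Then $\sum_ie_i=\sum_jf_j=m\tau$ and $\sum_kh_k=2m\tau-m\tau=m\tau$. So the new sum over row $i$ is $me_i+m\tau-me_i-m\tau=0$, and the new sum over column $j$ is $mf_j+m\tau-m\tau-mf_j=0$. With $\sigma_k$ for the mean over symbol $k$, the new sum over symbol $k$ is $m\sigma_k+m(2\tau-\sigma_k)-m\tau-m\tau=0$. So now all row sums, column sums and symbol sums of $c$ vanish.

Relation (7) holds with the new $c$ and with new $r_i,t_j,u_k$. As $g$ permutes rows, columns and symbols of $M$, the array $(i,j)\mapsto c_{gi,gj}$ also has vanishing row, column and symbol sums, and so $w_{ij}=c_{gi,gj}-\lambda(g)c_{ij}$ has them too. The row sums say $\sum_ku_k-mr_i-\sum_jt_j=0$, so $r_i$ does not depend on $i$. The column sums $\sum_ku_k-\sum_ir_i-mt_j=0$ show that $t_j$ is constant, and the symbol sums $mu_k-\sum_ir_i-\sum_jt_j=0$ that $u_k$ is constant. So $w$ is constant. Since $mw=0$ by any row sum, $w=0$, and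
$$c_{gi,gj}=\lambda(g)c_{ij}\qquad\text{for all }g\in A.\tag{8}$$

**Step 4 (the constants vanish).** We use the hypothesis once more. Suppose some $c_{i_0j_0}\ne0$. By transitivity and (8), all $c_{ij}$ are nonzero, and the set of values of $c$ is $c_{i_0j_0}\lambda(A)$, which has $e=|\lambda(A)|$ elements. Here $e\mid q-1$, as $\lambda(A)$ is a subgroup of $\mathbb F_q^*$. By (8), $g$ maps the set of cells with value $v$ into the set of cells with value $\lambda(g)v$, and $g^{-1}$ maps back. So the $e$ fibres of $c$ all have the same size, and $e\mid m^2$. As $\gcd(m,q-1)=1$, we get $e=1$, so $c$ is constant. Its row sums vanish, so $mc=0$ and $c=0$, a contradiction. Hence $c_{ij}=0$ for all $i,j$.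

**Step 5 (back to loops).** The square of $G$ is now $(i,x)(j,y)=(M(i,j),x+y)$, so $G$ is isotopic to $M\times(\mathbb F_q,+)$. Let $M'$ be a loop isotopic to $M$. Since $A$ acts on $M$ cell-transitively, the full autotopism group of $M$, hence that of $M'$, is cell-transitive. So $M'$ is a $G$-loop of order $m$ by Lemma 6. Finally $G$ is isotopic to the loop $M'\times\mathbb Z_q$, hence isomorphic to it. $\square$

*Proof of Theorem 5(a), negative part.* Let a prime $p$ divide $\gcd(m,q-1)$. As $p\mid q-1$, there is a nonabelian group $F$ of order $pq$. The group $F\times\mathbb Z_{m/p}$ has order $mq$ and is a $G$-loop. Suppose it were isomorphic to $M\times\mathbb Z_q$ for a loop $M$ of order $m$. Then $M$, a subloop of a group, would be a group. Its order $m$ is prime to $q$, so the factor $\mathbb Z_q$ would be the Sylow $q$-subgroup, and it would be central. But the Sylow $q$-subgroup of $F\times\mathbb Z_{m/p}$ is the subgroup $T$ of order $q$ of $F$ (note that $q\nmid m/p$). If $T$ were central, then $F/T$, of order $p$, would be cyclic, and $F$ would be abelian. $\square$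

*Proof of Theorem 5(b).* The direct product of two finite $G$-loops is a $G$-loop: products of autotopisms of the factors are autotopisms of the product, and they are transitive on its cells, so Lemma 6 applies.

If $\gcd(m,q-1)=1$ and all $G$-loops of order $m$ are groups, then by (a) every $G$-loop of order $mq$ is isomorphic to some $M\times\mathbb Z_q$ with $M$ a group, so it is a group.

Conversely, if $M$ is a non-group $G$-loop of order $m$, then $M\times\mathbb Z_q$ is a non-group $G$-loop of order $mq$. If a prime $p$ divides $\gcd(m,q-1)$, then $p\le m<q$ and $p\mid(q-1)$. The product of the loop (4) of order $pq$ with $\mathbb Z_{m/p}$ is then a non-group $G$-loop of order $mq$. $\square$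

*Proof of Theorem 5(c).* We use induction on $r$. For $r=1$, (a) with $m=1$ gives $G\cong\mathbb Z_{q_1}$. For $r>1$ put $m=q_1\cdots q_{r-1}$. By hypothesis $m<q_r$ and $\gcd(m,q_r-1)=1$, so (a) gives $G\cong M\times\mathbb Z_{q_r}$ with $M$ a $G$-loop of order $m$. By induction $M\cong\mathbb Z_m$. Since $m<q_r$ and every prime factor of $m$ is at most $m$, the prime $q_r$ does not divide $m$, and $\mathbb Z_m\times\mathbb Z_{q_r}$ is cyclic. $\blacksquare$

**Example.** Take $n=255=3\cdot5\cdot17$. Here $5>3$ and $\gcd(3,4)=1$; also $17>15$ and $\gcd(15,16)=1$. So every $G$-loop of order $255$ is cyclic.
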